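\title{Exponential integrability of the renormalized multiple self-intersection local time of planar Brownian motion}

\begin{abstract}
Let $\gamma(t)$ be the renormalized $p$-multiple self-intersection local time of planar Brownian motion up to time $t$, in which each of the $p-1$ delta functions is centered. We prove that $\mathbb P(|\gamma(1)|\ge t^{p-1})=e^{-\lambda_0t(1+o(1))}$ as $t\to\infty$, where $\lambda_0=\frac12(p!)^{1/(p-1)}\kappa^{-2p/(p-1)}$ and $\kappa$ is the best constant in the Gagliardo--Nirenberg inequality $\|f\|_{2p}\le\kappa\|\nabla f\|_2^{(p-1)/p}\|f\|_2^{1/p}$ on $\mathbb R^2$. Hence $\mathbb E\exp\{\lambda|\gamma(1)|^{1/(p-1)}\}$ is finite for $\lambda<\lambda_0$ and infinite for $\lambda>\lambda_0$, which proves a conjecture posed for $p\ge3$ and identifies its critical value. The lower tail decays faster than exponentially on this scale. A large deviation principle, the growth of the moments and a law of the iterated logarithm follow. The main tool is a moment bound in which every ordering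 of the $mp$ time variables of the $m$-th moment contributes at most $C^m$.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The renormalized local time}

Let $W$ be a Brownian motion in $\mathbb R^2$ with $W(0)=0$, let $p\ge2$ be an integer, and write $[s,t]^p_\le=\{s\le s_1<\dots<s_p\le t\}$. To measure how often the path visits one point at $p$ different times, one would like to integrate $\prod_{j=2}^p\delta_0(W(s_j)-W(s_{j-1}))$ over $[0,t]^p_\le$, where $\delta_0$ is the Dirac delta function. Replace $\delta_0$ by the heat kernel $q_\varepsilon$, where $q_r(x)=\frac1{2\pi r}e^{-|x|^2/2r}$, and put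
\begin{equation}\label{eq:B}
B_\varepsilon(t)=\int_{[0,t]^p_\le}\prod_{j=2}^pq_\varepsilon\big(W(s_j)-W(s_{j-1})\big)\,ds\ \ge0 .
\end{equation}
The $p-1$ increments are independent, and
\begin{equation}\label{eq:mean}
\mathbb E\,q_\varepsilon\big(W(s')-W(s)\big)=q_{\varepsilon+s'-s}(0)=\frac1{2\pi(\varepsilon+s'-s)}\qquad(s<s').
\end{equation}
Integrating over the gaps $s_j-s_{j-1}$ gives $\mathbb EB_\varepsilon(t)\sim t\,(\frac1{2\pi}\log\frac1\varepsilon)^{p-1}$ as $\varepsilon\to0$. The divergence comes from consecutive times that are close, where the path is near itself for trivial reasons. The renormalization of Rosen \cite{Rosen} removes it by centering each factor. With $\overline X=X-\mathbb EX$ (the bar never denotes complex conjugation), the renormalized $p$-multiple self-intersection local time is formally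
\[
\int_{[0,t]^p_\le}\prod_{j=2}^p\overline{\delta_0\big(W(s_j)-W(s_{j-1})\big)}\,ds .
\]
To define it, let $\rho$ be a bounded probability density on $\mathbb R^2$, let $Q\subset[0,t]^p_\le$ be a Borel set, and put
\[
\gamma^\rho(Q)=\int_Q\prod_{j=2}^p\overline{\rho\big(W(s_j)-W(s_{j-1})\big)}\,ds,\qquad \gamma_\varepsilon(Q)=\gamma^{q_\varepsilon}(Q),\qquad \gamma(Q)=\lim_{\varepsilon\to0}\gamma_\varepsilon(Q).
\]
Corollary~\ref{cor:moments} shows that the limit exists in $L^m$ for every $m<\infty$, and that it is also the limit of $\gamma^{\rho_n}(Q)$ for any probability densities $\rho_n$ with integrable Fourier transforms and $\int|x|\rho_n(x)\,dx\to0$. We write $\gamma(t)=\gamma([0,t]^p_\le)$ and $\gamma_\varepsilon(t)=\gamma_\varepsilon([0,t]^p_\le)$.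

Several properties pass from $\gamma_\varepsilon$ to the limit. The variable $\gamma(Q)$ has mean zero and is finitely additive in $Q$. The variable $\gamma([s,t]^p_\le)$ is a function of the increments of $W$ on $[s,t]$ and has the law of $\gamma(t-s)$. Finally, $q_\varepsilon(\sqrt a\,x)=a^{-1}q_{\varepsilon/a}(x)$ and $(W(as))_s\overset d=(\sqrt a\,W(s))_s$, so $\gamma_\varepsilon(aQ)\overset d=a^p\,a^{-(p-1)}\gamma_{\varepsilon/a}(Q)$, jointly for finitely many sets $Q$. Hence
\begin{equation}\label{eq:scaling}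
\gamma(aQ)\overset d=a\,\gamma(Q),\qquad (\gamma(at))_{t\ge0}\overset d=(a\gamma(t))_{t\ge0}\qquad(a>0).
\end{equation}

\subsection{The conjecture and the answer one expects}

The following conjecture is stated in \cite{problem} for $p\ge3$, together with the question of the critical value.
\begin{quote}
\emph{There is a $\lambda_0>0$ such that $\mathbb E\exp\{\lambda|\gamma(1)|^{1/(p-1)}\}$ is finite for $\lambda<\lambda_0$ and infinite for $\lambda>\lambda_0$.}
\end{quote}
A heuristic argument explains the exponent $1/(p-1)$ and predicts $\lambda_0$. By \eqref{eq:scaling},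
\[
\mathbb P\big(\gamma(1)\ge at^{p-1}\big)=\mathbb P\big(\gamma(t)\ge at^p\big).
\]
The typical size of $\gamma(t)$ is $t$. To reach the order $t^p$ of the volume of $[0,t]^p_\le$, the path has to stay confined for the whole time $t$. Suppose that it distributes its time according to a density $g^2$, where $g>0$ and $\|g\|_2=1$, evenly over $[0,t]$. Then $B_\varepsilon(t)\approx\frac{t^p}{p!}\|g\|_{2p}^{2p}$ for small $\varepsilon$, while the terms created by the centering have the smaller order $t^{p-1}\log^{p-1}t$. The probability of this behavior is about $\exp\{-\frac t2\|\nabla g\|_2^2\}$ (Section~\ref{sec:lower}). So one expects $\mathbb P(\gamma(1)\ge at^{p-1})$ to decay exponentially in $t$, at the rate of the cheapest $g$ with $\|g\|_{2p}^{2p}\ge p!\,a$. In the other direction $B_\varepsilon\ge0$, so no strategy of this kind produces $\gamma(t)\le-at^p$, and one expects a faster decay.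

The minimization is solved by the Gagliardo--Nirenberg inequality. Let $\kappa=\kappa(p)\in(0,\infty)$ be the best constant in
\begin{equation}\label{eq:GN}
\|f\|_{2p}\le\kappa\,\|\nabla f\|_2^{\frac{p-1}p}\|f\|_2^{\frac1p},\qquad f\in H^1(\mathbb R^2),
\end{equation}
where functions are real valued, and put
\begin{equation}\label{eq:lambda0}
\lambda_0=\tfrac12\,(p!)^{\frac1{p-1}}\,\kappa^{-\frac{2p}{p-1}},\qquad I(x)=\begin{cases}\lambda_0\,x^{1/(p-1)},&x\ge0,\\ \infty,&x<0.\end{cases}
\end{equation}

\begin{lemma}\label{lem:var}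
For $a>0$,
\[
\inf\big\{\tfrac12\|\nabla f\|_2^2:\ f\in H^1(\mathbb R^2),\ \|f\|_2=1,\ \|f\|_{2p}^{2p}\ge p!\,a\big\}=I(a),
\]
and the infimum over $f\in C_c^\infty(\mathbb R^2)$ has the same value.
\end{lemma}

\begin{proof}
For admissible $f$, \eqref{eq:GN} gives $p!\,a\le\kappa^{2p}\|\nabla f\|_2^{2p-2}$, that is, $\frac12\|\nabla f\|_2^2\ge I(a)$. Conversely, let $0<\delta<1$. Both sides of \eqref{eq:GN} are continuous on $H^1$ and homogeneous of degree one, and $C_c^\infty$ is dense in $H^1$. So there is $f\in C_c^\infty$ with $\|f\|_2=1$ and $\|f\|_{2p}^{2p}\ge(1-\delta)\kappa^{2p}\|\nabla f\|_2^{2p-2}$. The dilation $f\mapsto rf(r\,\cdot)$ preserves $\|f\|_2$ and multiplies both $\|f\|_{2p}^{2p}$ and $\|\nabla f\|_2^{2p-2}$ by $r^{2p-2}$. Choosing $r$ so that $\|f\|_{2p}^{2p}=p!\,a$, we get $\frac12\|\nabla f\|_2^2\le I(a/(1-\delta))$. Let $\delta\to0$.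
\end{proof}

\subsection{Results}

The proofs do not distinguish $p=2$ from $p\ge3$, so $p\ge2$ throughout.

\begin{theorem}\label{thm:tails}
With $\lambda_0$ as in \eqref{eq:lambda0},
\[
\lim_{t\to\infty}\frac1t\log\mathbb P\big(\gamma(1)\ge t^{p-1}\big)=\lim_{t\to\infty}\frac1t\log\mathbb P\big(|\gamma(1)|\ge t^{p-1}\big)=-\lambda_0,
\]
\[
\lim_{t\to\infty}\frac1t\log\mathbb P\big(\gamma(1)\le-t^{p-1}\big)=-\infty .
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds, with the critical value $\lambda_0=\frac12(p!)^{1/(p-1)}\kappa^{-2p/(p-1)}$.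
\end{corollary}

\begin{proof}
Let $Y=|\gamma(1)|^{1/(p-1)}$ and $\lambda>0$. Then $\mathbb Ee^{\lambda Y}=1+\int_0^\infty\lambda e^{\lambda y}\,\mathbb P(Y\ge y)\,dy$, and $\mathbb P(Y\ge y)=e^{-\lambda_0y(1+o(1))}$ by Theorem~\ref{thm:tails}. The integral converges for $\lambda<\lambda_0$ and diverges for $\lambda>\lambda_0$. For $\lambda\le0$ the expectation is at most $1$.
\end{proof}

We make no claim about $\lambda=\lambda_0$. For the next statement, recall that real random variables $X_t$ satisfy a large deviation principle with speed $t$ and good rate function $I$ if the sets $\{I\le c\}$ are compact, $\limsup_t\frac1t\log\mathbb P(X_t\in F)\le-\inf_FI$ for closed $F$, and $\liminf_t\frac1t\log\mathbb P(X_t\in G)\ge-\inf_GI$ for open $G$.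

\begin{theorem}\label{thm:supp}
\emph{(a)} The variables $\gamma(1)/t^{p-1}$ satisfy a large deviation principle with speed $t$ and the good rate function $I$ of \eqref{eq:lambda0}. Further, $\mathbb E\exp\{\lambda(\gamma(1)^-)^{1/(p-1)}\}<\infty$ for all $\lambda$, and
\[
\lim_{m\to\infty}\frac1m\log\frac{\mathbb E|\gamma(1)|^m}{(m(p-1))!}=-(p-1)\log\lambda_0 .
\]
\emph{(b)} The process $\gamma(t)$ has a continuous version, and almost surely
\[
\limsup_{t\to\infty}\frac{\gamma(t)}{t(\log\log t)^{p-1}}=\lambda_0^{-(p-1)},\qquad\liminf_{t\to\infty}\frac{\gamma(t)}{t(\log\log t)^{p-1}}=0;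
\]
the set of limit points is $[0,\lambda_0^{-(p-1)}]$.
\end{theorem}

\begin{remark}
The following form of $\lambda_0$ is not used below. Let $\mathcal Q>0$ be the ground state of $\Delta\mathcal Q-\mathcal Q+\mathcal Q^{2p-1}=0$ in $\mathbb R^2$. By Weinstein \cite{Weinstein}, equality holds in \eqref{eq:GN} for $f=\mathcal Q$. Multiplying the equation by $\mathcal Q$ gives $\|\nabla\mathcal Q\|_2^2+\|\mathcal Q\|_2^2=\|\mathcal Q\|_{2p}^{2p}$, and Pohozaev's identity gives $\|\mathcal Q\|_{2p}^{2p}=p\|\mathcal Q\|_2^2$. Hence $\|\nabla\mathcal Q\|_2^2=(p-1)\|\mathcal Q\|_2^2$, $\kappa^{2p}=p\,(p-1)^{-(p-1)}\|\mathcal Q\|_2^{-2(p-1)}$ and $\lambda_0=\frac{p-1}2((p-1)!)^{1/(p-1)}\|\mathcal Q\|_2^2$.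
\end{remark}

\subsection{Where the difficulty lies}

For fixed $\varepsilon$ the heuristic can be carried out for $B_\varepsilon(t)$ with the Feynman--Kac formula (Section~\ref{sec:upper}) and a change of measure (Section~\ref{sec:lower}). The main work is the passage from $B_\varepsilon$ to $\gamma$: the probability that $|\gamma(t)-\gamma_\varepsilon(t)|\ge\delta t^p$ must be below $e^{-Kt}$ for any given $K$ once $\varepsilon$ is small. Markov's inequality with an exponent $m\approx2t$ gives this if $\|\gamma(t)-\gamma_\varepsilon(t)\|_m\le C\varepsilon^\theta m^p$ for $t\le m$. The $m$-th moment is an integral over $mp$ times, which can be interleaved in $(mp)!/(p!)^m$ ways. Up to a factor $C^m$ this number is already $m^{pm}$. So each ordering may contribute only $C^m\varepsilon^{\theta m}$, although its integrand is a signed sum of exponentially many terms, some of which diverge as $\varepsilon\to0$. This bound is Lemma~\ref{lem:key}, stated and illustrated in Section~\ref{sec:key} and proved in Section~\ref{sec:proofkey}.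 Section~\ref{sec:smooth} derives the approximation of $\gamma$ by $B_\varepsilon$, and Section~\ref{sec:supp} proves Theorem~\ref{thm:supp}.

The letter $C$ denotes constants that depend only on $p$ and may change from line to line. We use $\hat\varphi(\xi)=\int e^{-i\xi\cdot x}\varphi(x)\,dx$. If $\varphi,\hat\varphi\in L^1$, we take the bounded continuous version of $\varphi$, for which $\varphi(x)=(2\pi)^{-2}\int e^{i\xi\cdot x}\hat\varphi(\xi)\,d\xi$ everywhere.

\section{The moment lemma}\label{sec:key}

\subsection{Statement}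

The $m$-th power of $\gamma^\rho(Q)$ is an integral over $m$ copies of the time variables. We call them \emph{chains} $0<s^i_1<\dots<s^i_p$, $1\le i\le m$. A \emph{link} is a pair $\ell=(i,j)$ with $2\le j\le p$, and $X_\ell=W(s^i_j)-W(s^i_{j-1})$. Let $n=mp$, and let $u_1<\dots<u_n$ be the $n$ times in increasing order; ties form a null set. An \emph{ordering} is a word $\sigma=\sigma_1\cdots\sigma_n$ in which each letter $1,\dots,m$ occurs $p$ times, and $U_\sigma$ is the set of configurations in which $u_k$ belongs to chain $\sigma_k$ for every $k$. The \emph{gaps} are $\tau_0=u_1$ and $\tau_k=u_{k+1}-u_k$, $1\le k<n$; they are coordinates on $U_\sigma$ with range $(0,\infty)^n$ and Jacobian $1$. The increments $\Delta_k=W(u_{k+1})-W(u_k)$ are independent with densities $q_{\tau_k}$, and $X_\ell$ is the sum of the $\Delta_k$ over the gaps $k$ that $\ell$ \emph{covers}. Put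
\[
\theta=\frac1{28p^2}.
\]

\begin{lemma}\label{lem:key}
There is a constant $C=C(p)$ with the following property. Let $m\ge1$, $\varepsilon>0$, $\beta\in\{0,\theta\}$. Let each link $\ell$ carry a real function $\varphi_\ell$ on $\mathbb R^2$ with
\begin{equation}\label{eq:L1}
\|\varphi_\ell\|_1\le2,\qquad\hat\varphi_\ell\in L^1,
\end{equation}
and let $\mathcal M$ be a set of links, called marked, that contains at most one link of each chain and such that
\begin{equation}\label{eq:L2}
\int\varphi_\ell\,dx=0,\qquad\int|x|\,|\varphi_\ell(x)|\,dx\le4\sqrt\varepsilon\qquad(\ell\in\mathcal M).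
\end{equation}
Then for every ordering $\sigma$
\[
K_\sigma:=\int_{U_\sigma}e^{-u_n}\prod_{i=1}^m(s^i_1)^{-\beta}\,\Big|\mathbb E\prod_\ell\overline{\varphi_\ell(X_\ell)}\Big|\,du\ \le\ C^m\varepsilon^{\theta|\mathcal M|}.
\]
\end{lemma}

In the applications $\varphi_\ell$ is a mollifier or a difference of two mollifiers; the marks record the smallness of such a difference. The factor $e^{-u_n}=\prod_ke^{-\tau_k}$ replaces the constraint $u_n\le t$, which couples the gaps, by a product weight; the price is a factor $e^t$, which is harmless when $m\approx2t$. The weight with $\beta=\theta$ will show that sets $Q$ with small $s_1$ carry little local time. The norm $\|\hat\varphi_\ell\|_1$ does not enter the bound; integrability of $\hat\varphi_\ell$ serves only to justify Fourier inversion.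

\subsection{Two chains of two points}\label{sec:example}

The two mechanisms of the proof are visible for $p=m=2$. There are two links, with increments $X_1,X_2$, and the expectation in the lemma is a covariance. Take $\varphi_1=\varphi_2=q_\varepsilon$, fix the times and let $\varepsilon\to0$; then $\mathbb E\,q_\varepsilon(X_1)q_\varepsilon(X_2)$ tends to the joint density of $(X_1,X_2)$ at $0$. Up to relabeling there are three orderings.

\emph{The ordering $1122$.} The increments $X_1=\Delta_1$ and $X_2=\Delta_3$ are independent, and the covariance is $0$.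

\emph{The nested ordering $1221$.} Here $X_1=\Delta_1+\Delta_2+\Delta_3$ and $X_2=\Delta_2$. The density at $0$ is $q_{\tau_1+\tau_3}(0)\,q_{\tau_2}(0)$, which is not integrable at $\tau_2=0$. The centering repairs this: since $x+y\ge x^\alpha y^{1-\alpha}$ for $0<\alpha<1$, the limiting covariance is
\[
\frac1{4\pi^2\tau_2}\Big(\frac1{\tau_1+\tau_3}-\frac1{\tau_1+\tau_2+\tau_3}\Big)=\frac1{4\pi^2(\tau_1+\tau_3)(\tau_1+\tau_2+\tau_3)}\le\frac{\tau_2^{-1+\alpha}(\tau_1+\tau_3)^{-1-\alpha}}{4\pi^2},
\]
and the integral of the bound against $e^{-\tau_1-\tau_2-\tau_3}$ is $\Gamma(\alpha)\Gamma(1-\alpha)/4\pi^2$. The short link gains a power $\tau_2^\alpha$, and the neighboring gaps, which have room to spare, pay for it. The form that generalizes is the Fourier form of the same covariance,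
\[
(2\pi)^{-2}\int e^{-\frac12(\tau_1+\tau_3)|\xi|^2}\psi(\xi)\,d\xi,\qquad\psi(\xi)=\frac{1-e^{-\frac12\tau_2|\xi|^2}}{2\pi\tau_2}\le\frac{\tau_2^{-1+\alpha}|\xi|^{2\alpha}}{2\pi}:
\]
the gain in $\tau_2$ costs a small power of the frequency that passes over the gap, and a Gaussian factor absorbs this power.

\emph{The crossing ordering $1212$.} Here $X_1=\Delta_1+\Delta_2$ and $X_2=\Delta_2+\Delta_3$. On $\{X_1=X_2=0\}$ we have $\Delta_1=-\Delta_2=\Delta_3$, so the density at $0$ is
\[
\int q_{\tau_1}(x)q_{\tau_2}(x)q_{\tau_3}(x)\,dx=\frac1{4\pi^2(\tau_1\tau_2+\tau_1\tau_3+\tau_2\tau_3)} .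
\]
Its integral against $e^{-\tau_1-\tau_2-\tau_3}$ is $\|G_0\|_3^3$ with $G_0=\int_0^\infty e^{-t}q_t\,dt$, and this is finite because $\|q_t\|_3=Ct^{-2/3}$. No cancellation is needed. The subtracted term $1/(4\pi^2(\tau_1+\tau_2)(\tau_2+\tau_3))$ is smaller than the density, since its denominator has the extra summand $4\pi^2\tau_2^2$.

So the centering is to be kept on the links whose endpoints are adjacent and may be expanded on all other links. One more example shows why each factor is centered separately. For $p=3$ and the ordering $112122$, the first and the last link are independent of everything else. If only the product were centered, this ordering would contribute to the variance the crossing covariance times two factors \eqref{eq:mean}, whose time integrals diverge as $\varepsilon\to0$. With every factor centered it contributes $0$.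

\section{Proof of the moment lemma}\label{sec:proofkey}

\subsection{Runs, inner links and outer links}

Fix $\sigma$. Cut $u_1,\dots,u_n$ into \emph{runs} $\mathcal R_1,\dots,\mathcal R_M$, the maximal blocks of consecutive points of one chain, and let $c_a$ be the chain of $\mathcal R_a$; thus $c_{a+1}\ne c_a$. A gap between two points of a run is \emph{inner}. Its endpoints are consecutive in their chain, so they form a link, called an \emph{inner link}, which covers this gap only. Let $\mathcal I_a$ be the set of inner gaps of $\mathcal R_a$ and $N_a=|\mathcal I_a|$. The sum of the $N_a$ over the runs of one chain is at most $p-1$. The gap between $\mathcal R_a$ and $\mathcal R_{a+1}$ is \emph{outer}, and its length is denoted by $t_a$, $1\le a<M$. The links that are not inner form the set $\mathcal O$ of \emph{outer links}. An outer link $\ell$ joins the last point of a run $\mathcal R_{\ell^-}$ to the first point of the next run $\mathcal R_{\ell^+}$ of the same chain. It covers the outer gaps $a$ with $\ell^-\le a<\ell^+$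 and the inner gaps of the runs $\mathcal R_a$ with $\ell^-<a<\ell^+$. Exactly one outer link ends at each run that is not the first of its chain, exactly one starts at each run that is not the last of its chain, and there are no others. See Figure~\ref{fig:runs}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.6cm,y=1cm]
\draw[->] (0,0) -- (6.6,0);
\draw (0,0.08) -- (0,-0.08) node[below] {$0$};
\draw[thick] (1,0) to[bend left=50] (4,0);
\draw[thick] (4,0) to[bend left=60] (5,0);
\draw[thick,dashed] (2,0) to[bend left=60] (3,0);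
\draw[thick,dashed] (3,0) to[bend left=50] (6,0);
\foreach \k in {1,4,5} \fill (\k,0) circle (2.5pt);
\foreach \k in {2,3,6} \filldraw[fill=white] (\k,0) circle (2.5pt);
\foreach \k in {1,...,6} \node[below=3pt] at (\k,0) {$u_{\k}$};
\foreach \k/\l in {0.5/\tau_0,1.5/t_1,2.5/\tau_2,3.5/t_2,4.5/\tau_4,5.5/t_3} \node[below=3pt] at (\k,0) {$\l$};
\foreach \k/\l/\j in {0.85/1.15/1,1.85/3.15/2,3.85/5.15/3,5.85/6.15/4} \draw (\k,-0.75) -- node[below] {$\mathcal R_{\j}$} (\l,-0.75);
\end{tikzpicture}
\caption{The ordering $122112$ of two chains with $p=3$ points each (chain $1$: black points, solid links; chain $2$: white points, dashed links). There are four runs. The short arcs are the inner links over the gaps $\tau_2,\tau_4$; the long arcs are the outer links, from $\mathcal R_1$ to $\mathcal R_3$ and from $\mathcal R_2$ to $\mathcal R_4$; $t_1,t_2,t_3$ are the outer gaps.}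
\label{fig:runs}
\end{figure}

We use three elementary inequalities, for $0\le\alpha\le1$, numbers $x,x_j\ge0$, $t>0$, $c\ge\frac18$ and $y\in\mathbb R^2$:
\begin{equation}\label{eq:elem}
\min(1,x)\le x^\alpha,\qquad\Big(\sum_jx_j\Big)^\alpha\le\sum_jx_j^\alpha\ \ (\alpha>0),\qquad|y|^\alpha e^{-ct|y|^2}\le2t^{-\alpha/2}.
\end{equation}
The third holds because $x^\alpha\le\max(1,x)$ and $xe^{-x^2/8}\le2e^{-1/2}$, applied to $x=\sqrt t\,|y|$.

\subsection{Two Gaussian estimates}

The first estimate extends the bound on $\psi$ in the nested ordering to general link functions, and extracts the factor $\varepsilon^\theta$ from a marked inner link.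

\begin{lemma}\label{lem:inner}
Let $\varphi$ satisfy \eqref{eq:L1}, $\tau>0$, and $\psi(\zeta)=\mathbb E\big[e^{i\zeta\cdot W(\tau)}\,\overline{\varphi(W(\tau))}\big]$ for $\zeta\in\mathbb R^2$. Then $|\psi(\zeta)|\le C\tau^{-1+2\theta}|\zeta|^{4\theta}$. If $\varphi$ also satisfies \eqref{eq:L2}, then $|\psi(\zeta)|\le C\varepsilon^\theta\tau^{-1+\theta}|\zeta|^{4\theta}$.
\end{lemma}

\begin{proof}
Since $\mathbb E[U\,\overline V]=\mathbb E[\overline U\,V]$, we may move the centering to the exponential: $\psi(\zeta)=\int\varphi F\,dx$ with $F(x)=q_\tau(x)\big(e^{i\zeta\cdot x}-e^{-\tau|\zeta|^2/2}\big)$. First, $|F|\le2q_\tau(0)=1/(\pi\tau)$. Next,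
\[
\big|e^{i\zeta\cdot x}-e^{-\tau|\zeta|^2/2}\big|\le|\zeta||x|+\min\big(1,\tfrac12\tau|\zeta|^2\big)\le|\zeta|\,(|x|+\sqrt\tau).
\]
As $|x|^jq_\tau(x)\le C\tau^{j/2-1}$ for $j=0,1,2$ and $\nabla q_\tau=-\frac x\tau q_\tau$, this gives $|F|\le C\tau^{-1}\sqrt\tau\,|\zeta|$ and
\[
|\nabla F(x)|\le\frac{|x|}\tau\,q_\tau(x)\,|\zeta|\,(|x|+\sqrt\tau)+|\zeta|\,q_\tau(x)\le C\tau^{-1}|\zeta| .
\]
Put $x_1=\sqrt\tau|\zeta|$ and $x_2=\sqrt\varepsilon|\zeta|$. Then $|\psi(\zeta)|\le2\sup|F|\le C\tau^{-1}\min(1,x_1)\le C\tau^{-1}x_1^{4\theta}$, which is the first bound. Under \eqref{eq:L2} we also have $|\psi(\zeta)|=|\int\varphi\,(F-F(0))\,dx|\le\sup|\nabla F|\int|x||\varphi|\,dx\le C\tau^{-1}x_2$. Since $\min(1,x_1,x_2)\le\min(1,x_1)^{1/2}\min(1,x_2)^{1/2}\le x_1^{2\theta}x_2^{2\theta}$, the second bound follows.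
\end{proof}

The second estimate will extend the comparison of the two terms in the crossing ordering.

\begin{lemma}\label{lem:shift}
For $\omega\ge0$, $c>0$ and $v\in\mathbb R^2$, $\ \int|\xi|^\omega e^{-c|\xi+v|^2}d\xi\ge\int|\xi|^\omega e^{-c|\xi|^2}d\xi$.
\end{lemma}

\begin{proof}
For $\omega=0$ both sides are equal. For $\omega>0$ write $|\xi|^\omega=\int_0^\infty\mathbf 1[|\xi|>s^{1/\omega}]\,ds$. After the substitution $\xi\mapsto\xi-v$ on the left, it suffices to show that the finite measure $e^{-c|\xi|^2}d\xi$ gives the disk $B(v,r)$ at most the mass of $B(0,r)$. The sets $B(v,r)\setminus B(0,r)$ and $B(0,r)\setminus B(v,r)$ have equal area, and the density is at most $e^{-cr^2}$ on the first and at least $e^{-cr^2}$ on the second.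
\end{proof}

\subsection{Proof of Lemma~\ref{lem:key}}

In Steps 1--5 the times in $U_\sigma$ are fixed.

\medskip\noindent\emph{Step 1: the first run.} Suppose that $N_1\ge1$. A link that covers the gap between $u_1$ and $u_2$ must start at $u_1$, so the inner link is the only one. Its centered factor is independent of all other factors, the expectation vanishes, and $K_\sigma=0$. Hence we assume $N_1=0$, so that every run with an inner gap is preceded by an outer gap.

\medskip\noindent\emph{Step 2: expansion and Fourier representation.} Expanding the centering of the outer links only, we get a sum of at most $2^n$ terms,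
\begin{equation}\label{eq:expand}
\mathbb E\prod_\ell\overline{\varphi_\ell(X_\ell)}=\sum_{\mathcal D\subset\mathcal O}(-1)^{|\mathcal O\setminus\mathcal D|}\,\Theta_{\mathcal D}\prod_{\ell\in\mathcal O\setminus\mathcal D}\mathbb E\varphi_\ell(X_\ell),\qquad\Theta_{\mathcal D}=\mathbb E\Big[\prod_{\ell\in\mathcal D}\varphi_\ell(X_\ell)\prod_{\ell\ \mathrm{inner}}\overline{\varphi_\ell(X_\ell)}\Big].
\end{equation}
Fix $\mathcal D$ and apply Fourier inversion to $\varphi_\ell$, $\ell\in\mathcal D$. In $\sum_{\ell\in\mathcal D}\xi_\ell\cdot X_\ell$ the coefficient of an increment $\Delta_k$ is the sum of the $\xi_\ell$ over the links in $\mathcal D$ that cover $k$. This sum is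
\[
y_a=\sum_{\ell\in\mathcal D:\ \ell^-\le a<\ell^+}\xi_\ell\quad\text{on the outer gap }a,\qquad\zeta_a=\sum_{\ell\in\mathcal D:\ \ell^-<a<\ell^+}\xi_\ell\quad\text{on every gap in }\mathcal I_a .
\]
By independence of the $\Delta_k$,
\begin{equation}\label{eq:Theta}
\Theta_{\mathcal D}=(2\pi)^{-2|\mathcal D|}\int\prod_{\ell\in\mathcal D}\hat\varphi_\ell(\xi_\ell)\prod_{a<M}e^{-\frac12t_a|y_a|^2}\prod_{a=2}^M\prod_{k\in\mathcal I_a}\psi_k(\zeta_a)\;d\xi_{\mathcal D},
\end{equation}
where $\psi_k$ is the function of Lemma~\ref{lem:inner} for $\tau=\tau_k$ and the function of the inner link over $k$. For an unmarked link $|\hat\varphi_\ell|\le2$. For a marked link $|\hat\varphi_\ell(\xi)|=|\int(e^{-i\xi\cdot x}-1)\varphi_\ell\,dx|\le4\sqrt\varepsilon|\xi|$ as well, so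
\begin{equation}\label{eq:hatmarked}
|\hat\varphi_\ell(\xi)|\le4\min(1,\sqrt\varepsilon|\xi|)\le4\varepsilon^\theta|\xi|^{2\theta}\qquad(\ell\in\mathcal M).
\end{equation}

\medskip\noindent\emph{Step 3: the inner gaps.} Let $\alpha_a=4\theta N_a\le4\theta(p-1)\le1$ and
\[
\Xi=\prod_{k\ \mathrm{inner}}\big(\tau_k^{-1+\theta}+\tau_k^{-1+2\theta}\big).
\]
By Lemma~\ref{lem:inner} the product of the $|\psi_k|$ in \eqref{eq:Theta} is at most $C^m\,\Xi\,\prod_{a:N_a\ge1}|\zeta_a|^{\alpha_a}$, times one factor $\varepsilon^\theta$ for each marked inner link. The function $\Xi$ is integrable near $0$, and the powers of $|\zeta_a|$ have to be paid for. No Gaussian factor in \eqref{eq:Theta} contains $\zeta_a$ itself, but $\zeta_a$ is close to the frequency on the preceding outer gap: $y_{a-1}$ is the sum over $\ell^-<a\le\ell^+$, so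
\[
\zeta_a=y_{a-1}-\xi_\ell\quad\text{if a link }\ell\in\mathcal D\text{ has }\ell^+=a,\qquad\zeta_a=y_{a-1}\quad\text{otherwise}.
\]
In the first case $|\zeta_a|^{\alpha_a}\le|y_{a-1}|^{\alpha_a}+|\xi_\ell|^{\alpha_a}$. Multiplying out gives at most $2^n$ terms. A term is described by a partition of $\{a:N_a\ge1\}$ into a set $\mathcal A$, where $|y_{a-1}|^{\alpha_a}$ is chosen, and a set $\mathcal B$, where $|\xi_\ell|^{\alpha_a}$ is chosen; at each $a\in\mathcal B$ a link of $\mathcal D$ ends. For $a\in\mathcal A$, \eqref{eq:elem} gives $|y_{a-1}|^{\alpha_a}e^{-\frac14t_{a-1}|y_{a-1}|^2}\le2t_{a-1}^{-\alpha_a/2}$. The powers chosen in $\mathcal B$ are kept for the moment, together with those from \eqref{eq:hatmarked}. For $\ell\in\mathcal O$ and $\mathcal S\subset\mathcal O$ define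
\[
\omega_\ell=2\theta\,\mathbf 1[\ell\in\mathcal M]+\alpha_{\ell^+}\mathbf 1[\ell^+\in\mathcal B],\qquad
\Phi(\mathcal S)=\int\prod_{\ell\in\mathcal S}|\xi_\ell|^{\omega_\ell}\prod_{a<M}\exp\Big\{-\frac{t_a}4\Big|\sum_{\ell\in\mathcal S:\ \ell^-\le a<\ell^+}\xi_\ell\Big|^2\Big\}\,d\xi_{\mathcal S},
\]
with $\Phi(\emptyset)=1$. For $\ell\in\mathcal O\setminus\mathcal D$ we have $\ell^+\notin\mathcal B$, and the length of $\ell$ is at least $T_\ell=\sum_{\ell^-\le a<\ell^+}t_a$. So Fourier inversion gives $|\mathbb E\varphi_\ell(X_\ell)|\le4(2\pi)^{-2}\int|\xi|^{\omega_\ell}e^{-\frac14T_\ell|\xi|^2}d\xi=4(2\pi)^{-2}\Phi(\{\ell\})$, with an extra factor $\varepsilon^\theta$ if $\ell$ is marked. Every marked link, whether inner, in $\mathcal D$ or in $\mathcal O\setminus\mathcal D$, has now produced one factor $\varepsilon^\theta$. The modulus of \eqref{eq:expand} is therefore at most a sum of at most $4^n$ terms of the form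
\begin{equation}\label{eq:term}
C^m\varepsilon^{\theta|\mathcal M|}\;\Xi\prod_{a\in\mathcal A}t_{a-1}^{-\alpha_a/2}\;(2\pi)^{-2|\mathcal O|}\;\Phi(\mathcal D)\prod_{\ell\in\mathcal O\setminus\mathcal D}\Phi(\{\ell\}).
\end{equation}

\medskip\noindent\emph{Step 4: reinserting the removed links.} The later steps use the full chain structure, which is broken when $\mathcal D\ne\mathcal O$. We restore it by showing
\begin{equation}\label{eq:reinsert}
\Phi(\mathcal S\cup\{\ell\})\ge\Phi(\mathcal S)\,\Phi(\{\ell\})\qquad(\mathcal S\subset\mathcal O,\ \ell\in\mathcal O\setminus\mathcal S).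
\end{equation}
Fix $\xi_{\mathcal S}$, let $y_a$ be the sums over $\mathcal S$, and let $v=T_\ell^{-1}\sum t_ay_a$, where here and in the next display $a$ ranges over $\ell^-\le a<\ell^+$. Completing the square,
\[
\sum t_a|y_a+\xi_\ell|^2=\sum t_a|y_a|^2+T_\ell|\xi_\ell+v|^2-T_\ell|v|^2\le\sum t_a|y_a|^2+T_\ell|\xi_\ell+v|^2 .
\]
Integrating first over $\xi_\ell$ with Lemma~\ref{lem:shift} and then over $\xi_{\mathcal S}$ gives \eqref{eq:reinsert}. By iteration, the last two factors of \eqref{eq:term} are at most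
\[
\Phi(\mathcal O)=\int\prod_{\ell\in\mathcal O}|\xi_\ell|^{\omega_\ell}\prod_{a<M}e^{-\frac14t_a|Y_a|^2}\,d\xi_{\mathcal O},\qquad Y_a=\sum_{\ell\in\mathcal O:\ \ell^-\le a<\ell^+}\xi_\ell .
\]

\medskip\noindent\emph{Step 5: removing the powers of $|\xi_\ell|$.} To absorb $|\xi_\ell|^{\omega_\ell}$ we express $\xi_\ell$ through a bounded number of the $Y_a$. The sums $Y_0$ and $Y_M$ are empty, so $Y_0=Y_M=0$. In $Y_a-Y_{a-1}$ only the link that starts at $\mathcal R_a$ and the link that ends there survive. Let $a_1<\dots<a_r$ be the runs of chain $i$, so $r\le p$, let $\ell_v$ join $\mathcal R_{a_v}$ to $\mathcal R_{a_{v+1}}$, and put $\xi_{\ell_0}=\xi_{\ell_r}=0$. Then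
\[
Y_{a_v}-Y_{a_v-1}=\xi_{\ell_v}-\xi_{\ell_{v-1}},\qquad\text{so}\qquad\xi_{\ell_v}=\sum_{v'\le v}\big(Y_{a_{v'}}-Y_{a_{v'}-1}\big).
\]
This is where all links of the chain are needed. Since $a_{v+1}\ge a_v+2$, the indices $a_v,a_v-1$ are all distinct, and $|\xi_{\ell_v}|\le\sum_{a\in\mathcal N_i}|Y_a|$, where $\mathcal N_i$ is the set of outer gaps adjacent to a run of chain $i$. We have $|\mathcal N_i|\le2p$, and an outer gap $a$ lies in exactly two of these sets, $\mathcal N_{c_a}$ and $\mathcal N_{c_{a+1}}$. Let $\Omega_i$ be the sum of $\omega_\ell$ over the outer links of chain $i$. As the chain has at most one marked link, $\Omega_i\le2\theta+4\theta(p-1)\le4p\theta\le1$. If $\Omega_i>0$, then by \eqref{eq:elem}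
\[
\prod_{v=1}^{r-1}|\xi_{\ell_v}|^{\omega_{\ell_v}}\le\Big(\sum_{a\in\mathcal N_i}|Y_a|\Big)^{\Omega_i}\le\sum_{a\in\mathcal N_i}|Y_a|^{\Omega_i},
\]
and if $\Omega_i=0$ the product is $1$. Multiplying out over $i$ gives at most $(2p)^m$ terms. In each of them $|Y_a|$ has an exponent $\Omega'_a\le8p\theta\le1$, because at most two chains contribute to it, and $|Y_a|^{\Omega'_a}e^{-\frac18t_a|Y_a|^2}\le2t_a^{-\Omega'_a/2}$. What remains is
\[
\Pi(t_1,\dots,t_{M-1})=(2\pi)^{-2|\mathcal O|}\int\prod_{a<M}e^{-\frac18t_a|Y_a|^2}\,d\xi_{\mathcal O}.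
\]

\medskip\noindent\emph{Step 6: the time integrals.} The time $s^i_1$ is the first point of a run $\mathcal R_a$, and different chains give different $a$. If $a=1$ then $s_1^i=\tau_0$, and if $a\ge2$ then $(s^i_1)^{-\beta}\le t_{a-1}^{-\beta}$. The negative powers of a given $t_a$ from Step 3, Step 5 and this weight add up to at most $2p\theta+4p\theta+\theta\le7p\theta=\frac1{4p}$, so their product is at most $1+t_a^{-1/4p}$. The integral of $e^{-\tau_0}\tau_0^{-\beta}$ is $\Gamma(1-\beta)$, and each inner gap gives $\Gamma(\theta)+\Gamma(2\theta)$. The number of terms in all expansions is at most $C^m$. Therefore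
\begin{equation}\label{eq:K}
K_\sigma\le C^m\varepsilon^{\theta|\mathcal M|}\int_{(0,\infty)^{M-1}}\Pi(t_1,\dots,t_{M-1})\prod_{a<M}e^{-t_a}\big(1+t_a^{-1/4p}\big)\,dt_a .
\end{equation}

\medskip\noindent\emph{Step 7: back to space.} The function $\Pi$ couples all the $t_a$. As in the crossing ordering, it becomes a product after one position variable per chain is introduced. Let $Z_1=0$ and let $Z_{a+1}-Z_a$, $1\le a<M$, be independent with densities $q_{t_a/4}$. The Gaussian vector $(Z_{\ell^+}-Z_{\ell^-})_{\ell\in\mathcal O}$ has the characteristic function $\prod_ae^{-\frac18t_a|Y_a|^2}$, so $\Pi$ is its density at $0$. The density of $(Z_2,\dots,Z_M)$ is $\prod_aq_{t_a/4}(z_{a+1}-z_a)$. For each run $\mathcal R_a$ that is not the first of its chain, replace the coordinate $z_a$ by $z_{\ell^+}-z_{\ell^-}$, where $\ell^+=a$. Since $\ell^-<\ell^+$, this change of variables is triangular with Jacobian $1$. The unchanged coordinates belong to the first runs of the chains $i\ne c_1$; call them $x_i$, and put $x_{c_1}=0$.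 When the new coordinates vanish, $z_a=x_{c_a}$ for all $a$. Integrating out the $x_i$, we get $\Pi=\int\prod_{a<M}q_{t_a/4}(x_{c_{a+1}}-x_{c_a})\prod_{i\ne c_1}dx_i$. So the integral in \eqref{eq:K} equals
\[
\int\prod_{a<M}G\big(x_{c_{a+1}}-x_{c_a}\big)\prod_{i\ne c_1}dx_i,\qquad G=\int_0^\infty e^{-t}\big(1+t^{-1/4p}\big)\,q_{t/4}\,dt .
\]
Since $\|q_s\|_d\le Cs^{-1+1/d}$, Minkowski's inequality gives $\|G\|_d\le C\int_0^\infty e^{-t}(1+t^{-1/4p})t^{-1+1/d}dt\le C$ for $1\le d\le2p$; the value of $\theta$ was chosen so that $\frac1{4p}<\frac1d$. Regard the chains as vertices of a multigraph with the edges $\{c_a,c_{a+1}\}$. It has no loops, and each vertex has degree at most $2p$, since a chain has at most $p$ runs. Order the vertices by their first appearance in $\sigma$ and integrate over the $x_i$ in reverse order. When $x_i$ is integrated, the edges at $i$ that are left go to earlier vertices. Their number $d$ is at most $2p$ and at least $1$, because the run before the first run of chain $i$ belongs to an earlier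 vertex. As $G$ is even, H\"older's inequality gives $\int\prod_{e=1}^dG(x-z_e)\,dx\le\|G\|_d^d\le C$ for all $z_1,\dots,z_d$. After $m-1$ integrations the total is at most $C^{m-1}$, and the lemma follows from \eqref{eq:K}. \qed

\begin{remark}
The dimension enters twice. In the plane the singularity $\tau^{-1}$ on an inner gap just fails to be integrable, so an arbitrarily small gain $\tau^\theta$ suffices; and $\int_0^\infty e^{-t}q_t\,dt$ lies in $L^d$ for every $d<\infty$, which leaves room to pay for the gain for every $p$. In $\mathbb R^3$ the singularity is $\tau^{-3/2}$ and a small gain does not make it integrable.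
\end{remark}

\section{Removing the smoothing}\label{sec:smooth}

For $\varepsilon>0$ let $\mathcal P_\varepsilon$ be the set of probability densities $\rho$ on $\mathbb R^2$ with $\hat\rho\in L^1$ and $\int|x|\rho(x)\,dx\le2\sqrt\varepsilon$. Since $\int|x|q_r\,dx=\sqrt{\pi r/2}$, we have $q_r\in\mathcal P_\varepsilon$ for $0<r\le\varepsilon$. We write $\|\cdot\|_m$ also for the norm of $L^m(\mathbb P)$.

\begin{corollary}\label{cor:moments}
Let $t>0$, let $Q\subset[0,t]^p_\le$ be a Borel set, and let $m\ge2$ be even.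

\emph{(i)} If $\rho,\rho'\in\mathcal P_\varepsilon$, then $\|\gamma^{\rho'}(Q)-\gamma^\rho(Q)\|_m\le Ce^{t/m}\varepsilon^\theta m^p$. Consequently $\gamma(Q)=\lim_{\varepsilon\to0}\gamma_\varepsilon(Q)$ exists in $L^k$ for all $k<\infty$, it is also the limit of $\gamma^{\rho_n}(Q)$ whenever $\rho_n\in\mathcal P_{\varepsilon_n}$ and $\varepsilon_n\to0$, and $\|\gamma(Q)-\gamma_\varepsilon(Q)\|_m\le Ce^{t/m}\varepsilon^\theta m^p$.

\emph{(ii)} If $Q\subset\{s_1\le r\}$, then $\|\gamma(Q)\|_m\le Ce^{t/m}r^\theta m^p$.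
\end{corollary}

\begin{proof}
(i) Write $\overline{\rho'}=\overline{\rho'-\rho}+\overline\rho$ in each factor. Then $\gamma^{\rho'}(Q)-\gamma^\rho(Q)=\sum_JT_J$, where $J$ ranges over the nonempty subsets of $\{2,\dots,p\}$ and $T_J$ is the integral over $Q$ of the product of the centered factors $\overline{\varphi_j(W(s_j)-W(s_{j-1}))}$ with $\varphi_j=\rho'-\rho$ for $j\in J$ and $\varphi_j=\rho$ for $j\notin J$. All functions are bounded, so by Fubini's theorem $\mathbb ET_J^m=\int_{Q^m}\mathbb E\prod_\ell\overline{\varphi_\ell(X_\ell)}\,ds$ with $\varphi_{(i,j)}=\varphi_j$. Split $Q^m$ according to the at most $(mp)^{mp}$ orderings and use $1\le e^te^{-u_n}$ on $Q^m$. The functions satisfy \eqref{eq:L1}, and $\rho'-\rho$ satisfies \eqref{eq:L2}. Mark the link $(i,\min J)$ in each chain. Lemma~\ref{lem:key} with $\beta=0$ gives $\mathbb ET_J^m\le e^t(mp)^{mp}C^m\varepsilon^{\theta m}$. As $m$ is even, the left side is $\|T_J\|_m^m$, and the sum over $J$ proves the first bound. With $\rho=q_\varepsilon$, $\rho'=q_{\varepsilon'}$,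 $\varepsilon'<\varepsilon$, it shows that $\gamma_\varepsilon(Q)$ is Cauchy in $L^m$ for every even $m$, and $\varepsilon'\to0$ gives the last bound. With $\rho=q_{\varepsilon_n}$, $\rho'=\rho_n$ it shows that $\gamma^{\rho_n}(Q)$ has the same limit.

(ii) Let all links carry $q_\varepsilon$, with no marks. On $Q^m$ we have $1\le e^te^{-u_n}\prod_i(r/s^i_1)^\theta$, so Lemma~\ref{lem:key} with $\beta=\theta$ gives $\mathbb E\gamma_\varepsilon(Q)^m\le e^tr^{\theta m}(mp)^{mp}C^m$. Let $\varepsilon\to0$.
\end{proof}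

\begin{remark}
The argument of (ii) with $\beta=0$ and $t=m$ gives $\|\gamma(m)\|_m\le Cm^p$, that is, $\|\gamma(1)\|_m\le Cm^{p-1}$. By Theorem~\ref{thm:supp}(a) and Stirling's formula, $\|\gamma(1)\|_m$ is of exact order $m^{p-1}$, so the power of $m$ cannot be lowered there.
\end{remark}

\begin{proposition}\label{prop:approx}
For every $\delta>0$,
\[
\lim_{\varepsilon\to0}\limsup_{t\to\infty}\frac1t\log\mathbb P\big(|\gamma(t)-B_\varepsilon(t)|\ge\delta t^p\big)=-\infty .
\]
\end{proposition}

\begin{proof}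
For fixed $\varepsilon$ the centering is negligible on the scale $t^p$, deterministically. Expanding all centerings in $\gamma_\varepsilon(t)$ gives $B_\varepsilon(t)$ plus $2^{p-1}-1$ terms in which $j\ge1$ factors are the expectations \eqref{eq:mean}. Bound the other factors by $q_\varepsilon\le\frac1{2\pi\varepsilon}$ and integrate $s_1$ and the $p-1$ gaps over $[0,t]$ separately. Such a term is at most $C_\varepsilon t^{p-j}\log^j(1+t/\varepsilon)$, so for $t\ge1$
\[
|\gamma_\varepsilon(t)-B_\varepsilon(t)|\le C_\varepsilon t^{p-1}\big(1+\log^{p-1}(1+t/\varepsilon)\big),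
\]
which is below $\frac\delta2t^p$ for large $t$. For such $t$ the probability in the proposition is at most $\mathbb P(|\gamma(t)-\gamma_\varepsilon(t)|\ge\frac\delta2t^p)$. Take $m=2\lceil t\rceil$, so that $2t\le m\le4t$. By Markov's inequality and Corollary~\ref{cor:moments}(i), this probability is at most $(C\varepsilon^\theta/\delta)^m\le(C\varepsilon^\theta/\delta)^{2t}$ when $C\varepsilon^\theta<\delta$. So the $\limsup$ is at most $2\log(C\varepsilon^\theta/\delta)$, which tends to $-\infty$.
\end{proof}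

The lower tail follows at once. Since $B_\varepsilon\ge0$, the event $\{\gamma(t)\le-\delta t^p\}$ is contained in $\{|\gamma(t)-B_\varepsilon(t)|\ge\delta t^p\}$ for every $\varepsilon$. By Proposition~\ref{prop:approx} and \eqref{eq:scaling},
\begin{equation}\label{eq:lowertail}
\lim_{t\to\infty}\frac1t\log\mathbb P\big(\gamma(1)\le-\delta t^{p-1}\big)=-\infty\qquad(\delta>0).
\end{equation}

\section{The upper bound for the smoothed functional}\label{sec:upper}

\begin{proposition}\label{prop:upper}
For all $\varepsilon,a>0$, $\ \limsup_{t\to\infty}\frac1t\log\mathbb P(B_\varepsilon(t)\ge at^p)\le-I(a)$.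
\end{proposition}

The Feynman--Kac formula controls exponential moments of additive functionals $\int_0^tf(W_s)\,ds$. The variable $B_\varepsilon(t)^{1/p}$ is not of this form, but an $L^p$ norm of the smoothed occupation measure is a supremum of such functionals. We first compare the two.

\subsection{Comparison with an $L^p$ norm}

For $r>0$ let
\[
L_r(t,x)=\int_0^tq_r(W(s)-x)\,ds,\qquad A_r(t)=\frac1{p!}\int L_r(t,x)^p\,dx=\int_{[0,t]^p_\le}\int\prod_{j=1}^pq_r(W(s_j)-x)\,dx\,ds,
\]
where the second form holds because the integrand is symmetric in $s_1,\dots,s_p$. For $p=2$, $q_r*q_r=q_{2r}$ gives $A_r=B_{2r}$. For general $p$ we compare moments.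

\begin{lemma}\label{lem:compare}
There is $c_p>0$ such that for all $b,\varepsilon,t>0$
\[
\mathbb E\exp\big\{b\,(p!\,B_\varepsilon(t))^{1/p}\big\}\le c_p^{-1}\,\mathbb E\exp\big\{b\,\|L_{\varepsilon/4}(t,\cdot)\|_p\big\}.
\]
\end{lemma}

\begin{proof}
Let $z_1,\dots,z_p\in\mathbb R^2$ and let $V_1,\dots,V_p$ be independent with density $q_r$. Then $\int\prod_jq_r(z_j-x)\,dx$ is the density at $0$ of the vector $(z_j+V_j-z_{j-1}-V_{j-1})_{2\le j\le p}$. Since $\sum_{j=2}^p\xi_j\cdot(V_j-V_{j-1})=\sum_{j=1}^p(\xi_j-\xi_{j+1})\cdot V_j$ with $\xi_1=\xi_{p+1}=0$, Fourier inversion gives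
\[
\int\prod_{j=1}^pq_r(z_j-x)\,dx=(2\pi)^{-2(p-1)}\int e^{i\sum_{j\ge2}\xi_j\cdot(z_j-z_{j-1})}\,e^{-\frac r2\sum_{j=1}^p|\xi_j-\xi_{j+1}|^2}\,d\xi_2\cdots d\xi_p .
\]
The product $\prod_{j\ge2}q_\varepsilon(z_j-z_{j-1})$ has the same form with the weight $e^{-\frac\varepsilon2\sum|\xi_j|^2}$. As $\sum_{j=1}^p|\xi_j-\xi_{j+1}|^2\le2\sum_{j=1}^p(|\xi_j|^2+|\xi_{j+1}|^2)=4\sum_{j=2}^p|\xi_j|^2$, this weight is at most the one above when $r=\varepsilon/4$. In the $k$-th moments of $B_\varepsilon(t)$ and $A_{\varepsilon/4}(t)$, the products of $k$ such weights are integrated against $\mathbb E\exp\{i\sum_\ell\xi_\ell\cdot X_\ell\}$, which is positive as the characteristic function of a centered Gaussian vector. Hence $\mathbb EB_\varepsilon(t)^k\le\mathbb EA_{\varepsilon/4}(t)^k$ for all integers $k\ge0$.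

The exponential series of $B_\varepsilon^{1/p}$ contains fractional powers of $B_\varepsilon$, so we keep every $p$-th term only. Let $\operatorname{ch}_p(x)=\sum_{k\ge0}x^{pk}/(pk)!=\frac1p\sum_{j=0}^{p-1}\exp(e^{2\pi ij/p}x)$. On $[0,\infty)$ the function $e^{-x}\operatorname{ch}_p(x)$ is continuous, positive, at most $1$, and tends to $1/p$; so $c_pe^x\le\operatorname{ch}_p(x)\le e^x$ for some $c_p>0$. Therefore
\[
c_p\,\mathbb Ee^{b(p!B_\varepsilon)^{1/p}}\le\sum_k\frac{(b^pp!)^k\,\mathbb EB_\varepsilon^k}{(pk)!}\le\sum_k\frac{(b^pp!)^k\,\mathbb EA_{\varepsilon/4}^k}{(pk)!}\le\mathbb Ee^{b(p!A_{\varepsilon/4})^{1/p}},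
\]
and $(p!\,A_r(t))^{1/p}=\|L_r(t,\cdot)\|_p$.
\end{proof}

\subsection{Exponential moments of the norm}

\begin{lemma}\label{lem:FK}
For $b,r>0$,
\[
\limsup_{t\to\infty}\frac1t\log\mathbb Ee^{b\|L_r(t,\cdot)\|_p}\le\Psi(b):=\sup_{y\ge0}\big\{b\kappa^2y^{2(p-1)/p}-\tfrac12y^2\big\}.
\]
\end{lemma}

\begin{proof}
To replace the supremum in the duality formula by a finite maximum we need compactness, so we fold the plane onto a large torus.

\emph{Reduction to finitely many additive functionals.} Let $R>4$, $\mathbb T_R=\mathbb R^2/R\mathbb Z^2$, let $\tilde W$ be the projection of $W$, $\tilde q_r(x)=\sum_{z\in\mathbb Z^2}q_r(x+Rz)$, and $\tilde L(x)=\int_0^t\tilde q_r(\tilde W_s-x)\,ds=\sum_zL_r(t,x+Rz)$. Since $\sum_za_z^p\le(\sum_za_z)^p$ for $a_z\ge0$, with $\frac1p+\frac1{p'}=1$ and norms on $\mathbb T_R$,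
\[
\|L_r(t,\cdot)\|_{L^p(\mathbb R^2)}\le\|\tilde L\|_p=\sup_{\|h\|_{p'}\le1}\int\tilde Lh\,dx=\sup_{f\in\mathcal K}\int_0^tf(\tilde W_s)\,ds,\qquad\mathcal K=\{\tilde q_r*h:\|h\|_{p'}\le1\}.
\]
By H\"older's inequality every $f\in\mathcal K$ satisfies $|f|\le\|\tilde q_r\|_p$ and $|f(x)-f(x')|\le\|\tilde q_r(x-\cdot)-\tilde q_r(x'-\cdot)\|_p$. So $\mathcal K$ is bounded and equicontinuous, and by the Arzel\`a--Ascoli theorem, for each $\eta>0$ there are $f_1,\dots,f_N\in\mathcal K$ such that every $f\in\mathcal K$ is within $\eta$ of some $f_i$ in the supremum norm. Thus $e^{b\|\tilde L\|_p}\le e^{b\eta t}\sum_i\exp\{b\int_0^tf_i(\tilde W_s)\,ds\}$.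

\emph{Feynman--Kac.} For bounded $f$ the operator $\mathcal H=\frac12\Delta+bf$ is self-adjoint on $L^2(\mathbb T_R)$, $(e^{s\mathcal H}1)(x)=\mathbb E_x\exp\{b\int_0^sf(\tilde W)\}$, and $\|e^{s\mathcal H}\|=e^{s\lambda(f)}$ with $\lambda(f)=\sup\{b\int fg^2-\frac12\|\nabla g\|_2^2\}$, the supremum over $g\in H^1(\mathbb T_R)$ with $\|g\|_2=1$. To pass from the fixed starting point to $L^2$, use the Markov property at time $1$, when $\tilde W_1$ has the bounded density $\tilde q_1$: for $t\ge1$
\[
\mathbb Ee^{b\int_0^tf(\tilde W_s)ds}\le e^{b\|f\|_\infty}\|\tilde q_1\|_\infty\langle1,e^{(t-1)\mathcal H}1\rangle\le e^{b\|f\|_\infty}\|\tilde q_1\|_\infty R^2e^{(t-1)\lambda(f)}.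
\]
For $f=\tilde q_r*h\in\mathcal K$ we have $\int fg^2=\int h\,(\tilde q_r*g^2)\le\|\tilde q_r*g^2\|_p\le\|g\|_{2p}^2$. Letting $t\to\infty$ and then $\eta\to0$, the $\limsup$ in the lemma is at most
\begin{equation}\label{eq:torus}
\sup\big\{b\|g\|_{2p}^2-\tfrac12\|\nabla g\|_2^2:\ g\in H^1(\mathbb T_R),\ \|g\|_2=1\big\}.
\end{equation}

\emph{From the torus to the plane.} Inequality \eqref{eq:GN} fails on the torus for constants, so we cut off. Let $\chi(x)=\min\{1,R^{-1/2}\operatorname{dist}(x,\mathbb R^2\setminus[0,R]^2)\}$. It vanishes outside $[0,R]^2$, equals $1$ on $[\sqrt R,R-\sqrt R]^2$, and $|\nabla\chi|\le R^{-1/2}$. Extend $g$ periodically. For $w\in[0,R)^2$ the function $g_w=g\,\chi(\cdot-w)$ lies in $H^1(\mathbb R^2)$ and is supported in a square of side $R$, so $\|g_w\|_2\le1$ and $\|\nabla g_w\|_2\le y+R^{-1/2}$, where $y=\|\nabla g\|_{L^2(\mathbb T_R)}$. By \eqref{eq:GN}, $\|g_w\|_{2p}^{2p}\le\kappa^{2p}(y+R^{-1/2})^{2(p-1)}$ for every $w$. By periodicity the average of the left side over $w$ is $R^{-2}\int\chi^{2p}\,dx\;\|g\|_{L^{2p}(\mathbb T_R)}^{2p}\ge(1-2R^{-1/2})^2\|g\|^{2p}_{L^{2p}(\mathbb T_R)}$.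 So \eqref{eq:torus} is at most
\[
\sup_{y\ge0}\big\{b\,(1-2R^{-1/2})^{-2/p}\kappa^2(y+R^{-1/2})^{2(p-1)/p}-\tfrac12y^2\big\}.
\]
As $2(p-1)/p<2$, the supremum is attained in a bounded interval that does not depend on $R\ge16$, and there the function converges uniformly as $R\to\infty$. The limit is $\Psi(b)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Let $\phi(x)=\frac12(x/\kappa^2)^{p/(p-1)}$. The substitution $x=\kappa^2y^{2(p-1)/p}$ gives $\Psi(b)=\sup_{x\ge0}\{bx-\phi(x)\}$. Put $x_0=(p!\,a)^{1/p}$ and $b=\phi'(x_0)>0$. As $\phi$ is convex, the supremum is attained at $x_0$, so $\Psi(b)-bx_0=-\phi(x_0)=-\frac12(p!\,a)^{1/(p-1)}\kappa^{-2p/(p-1)}=-I(a)$. The event $\{B_\varepsilon(t)\ge at^p\}$ equals $\{(p!\,B_\varepsilon(t))^{1/p}\ge x_0t\}$, so by Markov's inequality and Lemma~\ref{lem:compare} its probability is at most $c_p^{-1}e^{-bx_0t}\,\mathbb Ee^{b\|L_{\varepsilon/4}(t,\cdot)\|_p}$. Apply Lemma~\ref{lem:FK}.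
\end{proof}

\section{The lower bound and the proof of Theorem~\ref{thm:tails}}\label{sec:lower}

\begin{proposition}\label{prop:lower}
For $0<a<a'$ there is $\varepsilon_0>0$ such that $\liminf_{t\to\infty}\frac1t\log\mathbb P(B_\varepsilon(t)\ge at^p)\ge-I(a')$ for all $\varepsilon<\varepsilon_0$.
\end{proposition}

We implement the heuristic: add the drift $\nabla\log g$, which makes $g^2\,dx$ the invariant law, show that the event is typical for the new process, and compute the cost of the change of measure.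

\subsection{The profile}

A near minimizer with compact support has no bounded logarithmic derivative, so we give it an exponential tail.

\begin{lemma}\label{lem:g}
For $0<a<a'$ there is a smooth $g>0$ on $\mathbb R^2$ with $\|g\|_2=1$, $\|g\|_{2p}^{2p}>p!\,a$ and $\frac12\|\nabla g\|_2^2<I(a')$, such that $g$ and its first two derivatives decay exponentially and $\nabla\log g$ and $V=\frac{\Delta g}{2g}$ are bounded.
\end{lemma}

\begin{proof}
Let $a<a_1<a'$. By Lemma~\ref{lem:var} there is $f\in C_c^\infty$ with $\|f\|_2=1$, $\|f\|_{2p}^{2p}\ge p!\,a_1$ and $\frac12\|\nabla f\|_2^2<I(a')$. Let $e_\eta(x)=\eta e^{-\sqrt{1+|x|^2}}$, $g_\eta=\sqrt{f^2+e_\eta^2}$ and $g=g_\eta/\|g_\eta\|_2$. Then $g_\eta$ is smooth and positive, $g_\eta\ge|f|$, and $\|g_\eta\|_2^2=1+\eta^2\|e_1\|_2^2$. By the Cauchy--Schwarz inequality $|\nabla g_\eta|=|f\nabla f+e_\eta\nabla e_\eta|/g_\eta\le(|\nabla f|^2+|\nabla e_\eta|^2)^{1/2}$, so $\|\nabla g\|_2^2\le\|\nabla f\|_2^2+\eta^2\|\nabla e_1\|_2^2$. Both strict inequalities hold for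 small $\eta$. Off the support of $f$ we have $g_\eta=e_\eta$, which gives the decay, $\nabla\log g=-x/\sqrt{1+|x|^2}$ and $\Delta\log g=-(2+|x|^2)(1+|x|^2)^{-3/2}$. So $\nabla\log g$ and $V=\frac12(\Delta\log g+|\nabla\log g|^2)$ are bounded there, and on the compact support of $f$ they are continuous.
\end{proof}

\subsection{The tilted process}

Let $W$ be the canonical process on $C([0,\infty),\mathbb R^2)$ with filtration $(\mathcal F_t)$ and shifts $\vartheta_t$, and let $\mathbb P_x$ be Wiener measure started at $x$. It\^o's formula for $\log g(W_t)$ gives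
\[
N_t:=\frac{g(W_t)}{g(W_0)}\,e^{-\int_0^tV(W_s)ds}=\exp\Big\{\int_0^t\nabla\log g(W_s)\cdot dW_s-\frac12\int_0^t|\nabla\log g(W_s)|^2ds\Big\}.
\]
Since $\nabla\log g$ is bounded, Novikov's condition $\mathbb E_x\exp\{\frac12\int_0^t|\nabla\log g(W_s)|^2ds\}<\infty$ holds, and $N$ is a positive $\mathbb P_x$-martingale of mean $1$. Let $\hat{\mathbb P}_x$ be the measure with $d\hat{\mathbb P}_x=N_t\,d\mathbb P_x$ on $\mathcal F_t$ for all $t$. From $N_{t+s}=N_t\cdot N_s\circ\vartheta_t$ and the Markov property of $\mathbb P_x$ we get $\hat{\mathbb E}_x[F\cdot H\circ\vartheta_t]=\hat{\mathbb E}_x[F\,\hat{\mathbb E}_{W_t}H]$ for bounded $\mathcal F_t$-measurable $F$ and bounded $\mathcal F_s$-measurable $H$, and then for all bounded measurable $H$ by the monotone class theorem. So $(\hat{\mathbb P}_x)$ is a Markov family with the semigroup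
\[
\hat T_t\phi=g^{-1}S_t(g\phi),\qquad S_t\phi(x)=\mathbb E_x\big[e^{-\int_0^tV(W_s)ds}\phi(W_t)\big].
\]
By the Feynman--Kac formula $S_t=e^{t(\frac12\Delta-V)}$ is symmetric on $L^2(\mathbb R^2)$, and $\mathbb E_xN_t=1$ says $S_tg=g$. Hence $\int g^2\,\hat T_t\phi\,dx=\int(S_tg)\,g\phi\,dx=\int g^2\phi\,dx$ for bounded $\phi$: the probability measure $\mu=g^2dx$ is invariant, and $\hat{\mathbb P}_\mu=\int\hat{\mathbb P}_x\,\mu(dx)$ is invariant under the shifts. As $N_1>0$, the law of $W_1$ under each $\hat{\mathbb P}_x$ is equivalent to Lebesgue measure, and so is $\mu$.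

Birkhoff's theorem holds under $\hat{\mathbb P}_\mu$, that is, for almost every starting point, while we need the starting point $0$.

\begin{lemma}\label{lem:ergodic}
For bounded measurable $\phi$ and every $x$, $\ \frac1t\int_0^t\phi(W_s)\,ds\to\int\phi\,d\mu$ as $t\to\infty$, $\hat{\mathbb P}_x$-almost surely.
\end{lemma}

\begin{proof}
Let $E$ be an event with $\vartheta_1^{-1}E=E$, and $h(x)=\hat{\mathbb P}_x(E)$. We show that $h\equiv0$ or $h\equiv1$. By the Markov property $h=\hat T_1h$ everywhere, and $h(W_k)=\hat{\mathbb P}_\mu(E\,|\,\mathcal F_k)$ for integers $k$. By L\'evy's martingale convergence theorem the right side tends to $\mathbf 1_E$ almost surely. Each $W_k$ has law $\mu$ under $\hat{\mathbb P}_\mu$, so $\int h(1-h)\,d\mu=\hat{\mathbb E}_\mu[h(1-h)(W_k)]\to0$. Thus $h=\mathbf 1_\Sigma$ almost everywhere for a Borel set $\Sigma$, and $h(x)=\hat T_1h(x)=\hat{\mathbb P}_x(W_1\in\Sigma)$ for every $x$. If $\Sigma$ is null, $h\equiv0$. Otherwise $h>0$ everywhere, so the complement of $\Sigma$ is null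 and $h\equiv1$.

Consequently $\vartheta_1$ is ergodic under $\hat{\mathbb P}_\mu$. Birkhoff's theorem for the bounded variable $\int_0^1\phi(W_s)\,ds$, whose mean is $\int\phi\,d\mu$, gives the asserted convergence $\hat{\mathbb P}_\mu$-almost surely along integer times, and then along all times since $\phi$ is bounded. The event $E$ on which the convergence holds satisfies $\vartheta_1^{-1}E=E$, again because $\phi$ is bounded, and $\int h\,d\mu=1$. Hence $h\equiv1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]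
Take $g$ from Lemma~\ref{lem:g} and write $\hat{\mathbb P}=\hat{\mathbb P}_0$. The functional $B_\varepsilon$ depends on the order of the times, so we record time together with position: let $\nu_t=\frac1t\int_0^t\delta_{(s/t,W_s)}\,ds$ and $\nu=du\otimes\mu$, both probability measures on $[0,1]\times\mathbb R^2$. Let $\mathcal C\subset C_c(\mathbb R^2)$ be countable and dense in the supremum norm. By Lemma~\ref{lem:ergodic}, $\hat{\mathbb P}$-almost surely, for all $\phi\in\mathcal C$ and $b\in(0,1]$,
\[
\int\mathbf 1_{[0,b]}(u)\phi(x)\,d\nu_t=b\cdot\frac1{bt}\int_0^{bt}\phi(W_s)\,ds\ \longrightarrow\ b\int\phi\,d\mu .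
\]
By uniform continuity, every function in $C_c([0,1]\times\mathbb R^2)$ is a uniform limit of finite sums of products $\mathbf 1_{(b,b']}(u)\phi(x)$ with $\phi\in\mathcal C$ (with the closed interval when $b=0$). So $\nu_t\to\nu$ vaguely, hence weakly because $\nu$ is a probability measure, and then $\nu_t^{\otimes p}\to\nu^{\otimes p}$ weakly. Now $t^{-p}B_\varepsilon(t)$ is the integral of $\mathbf 1[u_1<\dots<u_p]\prod_{j\ge2}q_\varepsilon(x_j-x_{j-1})$ against $\nu_t^{\otimes p}$. This function is bounded, and it is continuous off the $\nu^{\otimes p}$-null set where two $u_j$ coincide; for such functions weak convergence implies convergence of the integrals. Thus $\hat{\mathbb P}$-almost surely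
\[
t^{-p}B_\varepsilon(t)\to b_\varepsilon:=\frac1{p!}\int\prod_{j=2}^pq_\varepsilon(x_j-x_{j-1})\prod_{j=1}^pg^2(x_j)\,dx .
\]
If $\Sigma_j$ are the partial sums of independent standard Gaussian vectors, then $p!\,b_\varepsilon=\int g^2(x)\,\mathbb E\prod_{j=1}^{p-1}g^2(x+\sqrt\varepsilon\,\Sigma_j)\,dx$. The integrand is at most $g^2(x)\|g\|_\infty^{2p-2}$ and $g$ is continuous, so $p!\,b_\varepsilon\to\|g\|_{2p}^{2p}>p!\,a$, and $b_\varepsilon>a$ for $\varepsilon<\varepsilon_0$. Lemma~\ref{lem:ergodic} for the bounded function $V$ and an integration by parts, justified by the decay of $g$, give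
\[
\frac1t\int_0^tV(W_s)\,ds\to\int Vg^2\,dx=\tfrac12\int g\,\Delta g\,dx=-\tfrac12\|\nabla g\|_2^2>-I(a').
\]
Let $\varepsilon<\varepsilon_0$ and $E_t=\{B_\varepsilon(t)\ge at^p,\ \int_0^tV(W_s)\,ds\ge-tI(a')\}\in\mathcal F_t$. Then $\hat{\mathbb P}(E_t)\to1$ and
\[
\mathbb P\big(B_\varepsilon(t)\ge at^p\big)\ge\hat{\mathbb E}\big[\mathbf 1_{E_t}N_t^{-1}\big]=\hat{\mathbb E}\Big[\mathbf 1_{E_t}\frac{g(0)}{g(W_t)}e^{\int_0^tV(W_s)ds}\Big]\ge\frac{g(0)}{\|g\|_\infty}\,e^{-tI(a')}\,\hat{\mathbb P}(E_t).\qedhere
\]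
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tails}]
The lower tail is \eqref{eq:lowertail} with $\delta=1$. By \eqref{eq:scaling} we may consider $\gamma(t)$ at the level $t^p$. Let $0<\delta<1$ and $\pi_\varepsilon(t)=\mathbb P(|\gamma(t)-B_\varepsilon(t)|\ge\delta t^p)$. Since $B_\varepsilon\ge0$,
\[
\mathbb P\big(B_\varepsilon(t)\ge(1+\delta)t^p\big)-\pi_\varepsilon(t)\le\mathbb P\big(\gamma(t)\ge t^p\big)\le\mathbb P\big(|\gamma(t)|\ge t^p\big)\le\mathbb P\big(B_\varepsilon(t)\ge(1-\delta)t^p\big)+\pi_\varepsilon(t).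
\]
By Proposition~\ref{prop:approx} we can fix $\varepsilon$ below the $\varepsilon_0$ of Proposition~\ref{prop:lower} for $a=1+\delta$, $a'=1+2\delta$, and so small that $\limsup_t\frac1t\log\pi_\varepsilon(t)<-I(1+2\delta)$. On the left, $\pi_\varepsilon(t)$ is then exponentially smaller than the first term, which gives $\liminf_t\frac1t\log\mathbb P(\gamma(t)\ge t^p)\ge-I(1+2\delta)$. On the right, Proposition~\ref{prop:upper} gives $\limsup_t\frac1t\log\mathbb P(|\gamma(t)|\ge t^p)\le-I(1-\delta)$. Let $\delta\to0$ and use $I(1)=\lambda_0$.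
\end{proof}

\section{Large deviations, moments and the iterated logarithm}\label{sec:supp}

Replacing $t$ by $x^{1/(p-1)}t$ in Theorem~\ref{thm:tails} gives
\begin{equation}\label{eq:uppertail}
\lim_{t\to\infty}\frac1t\log\mathbb P\big(\gamma(1)\ge xt^{p-1}\big)=-I(x)\qquad(x>0).
\end{equation}

\subsection{Proof of Theorem~\ref{thm:supp}(a)}

Let $X_t=\gamma(1)/t^{p-1}$. The level sets $\{I\le c\}=[0,(c/\lambda_0)^{p-1}]$ are compact. Let $F$ be closed. If $0\in F$, the upper bound is trivial. Otherwise $F\subset(-\infty,-\delta]\cup[x,\infty)$ for some $\delta>0$, where $x$ is the least positive element of $F$; then $\inf_FI=I(x)$, and \eqref{eq:lowertail}, \eqref{eq:uppertail} give the bound. If $F$ has no positive element, \eqref{eq:lowertail} alone gives $-\infty$. Let $G$ be open and $x\in G$, $x\ge0$. If $x=0$, then $\mathbb P(X_t\in G)\to1$. If $x>0$, choose $x'>x$ with $[x,x')\subset G$; then $\mathbb P(X_t\in G)\ge\mathbb P(X_t\ge x)-\mathbb P(X_t\ge x')$, and the second term is exponentially smaller because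 $I(x')>I(x)$. So $\liminf_t\frac1t\log\mathbb P(X_t\in G)\ge-I(x)$.

For $y>0$, $\mathbb P((\gamma(1)^-)^{1/(p-1)}\ge y)=\mathbb P(\gamma(1)\le-y^{p-1})$ decays faster than every exponential, so the integral formula in the proof of Corollary~\ref{cor:conj} gives finite exponential moments of all orders.

Let $Y=|\gamma(1)|^{1/(p-1)}$. For $0<\lambda<\lambda_0$, $\mathbb EY^k\le k!\,\lambda^{-k}\,\mathbb Ee^{\lambda Y}$ with $\mathbb Ee^{\lambda Y}<\infty$. In the other direction, $\mathbb EY^k\ge(k/\lambda_0)^k\,\mathbb P(Y\ge k/\lambda_0)=(k/\lambda_0)^ke^{-k(1+o(1))}$, while $k!=k^ke^{-k(1+o(1))}$. Hence $\frac1k\log(\mathbb EY^k/k!)\to-\log\lambda_0$; take $k=m(p-1)$. \qed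

\subsection{Proof of Theorem~\ref{thm:supp}(b)}

Put $\Lambda=\lambda_0^{-(p-1)}$, so that $I(x)=(x/\Lambda)^{1/(p-1)}$ for $x\ge0$, and $D(t)=\gamma(t)/(t(\log\log t)^{p-1})$.

\medskip\noindent\emph{Increments and continuity.} Let $0\le s<t\le T$. By additivity $\gamma(t)-\gamma(s)=\gamma(Q)$ with $Q=\{s_p>s\}\cap[0,t]^p_\le$. Corollary~\ref{cor:moments}(ii) constrains the first time, so we reverse time. The process $W^*(u)=W(t)-W(t-u)$, $0\le u\le t$, is a Brownian motion. Under $r_j=t-s_{p+1-j}$ we have $W^*(r_j)-W^*(r_{j-1})=W(s_{p+2-j})-W(s_{p+1-j})$, and $Q$ becomes $Q^*=\{r_1<t-s\}\cap[0,t]^p_\le$ up to a null set. So $\gamma_\varepsilon(Q)\overset d=\gamma_\varepsilon(Q^*)$ and $\gamma(Q)\overset d=\gamma(Q^*)$, and for even $m$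
\begin{equation}\label{eq:incr}
\|\gamma(t)-\gamma(s)\|_m\le Ce^{T/m}(t-s)^\theta m^p .
\end{equation}
Kolmogorov's criterion requires $\mathbb E|\gamma(t)-\gamma(s)|^m\le C_T(t-s)^{1+\alpha}$ with $\alpha>0$, which holds when $m\theta>1$. We use the continuous version from now on; for it \eqref{eq:scaling} is an identity of laws on path space.

\medskip\noindent\emph{Upper bounds.} Let $\varsigma\in\{+1,-1\}$ and $c>0$ be such that
\begin{equation}\label{eq:summable}
\sum_{k\ge3}(\log k)\,\mathbb P\big(\varsigma\gamma(1)\ge c(\log k)^{p-1}\big)<\infty .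
\end{equation}
We claim that $\limsup_t\varsigma D(t)\le c$ almost surely. Fix $\eta>0$, let $\ell=\log k\ge1$, and let $E_k$ be the event that $\varsigma\gamma(t)\ge(c+\eta)t\ell^{p-1}$ for some $t\in[2^k,2^{k+1}]$. The moment bounds are effective when time and exponent are of the same order as the logarithm of the probability, here $\ell$. So we scale by the factor $2^k/\ell$: $\mathbb P(E_k)$ is the probability that $\varsigma\gamma(x)\ge(c+\eta)x\ell^{p-1}$ for some $x\in[\ell,2\ell]$. Let $0<h\le1$, $x_v=\ell+vh$ for integers $0\le v\le\ell/h$, and $O_v=\sup_{[x_v,x_v+h]}|\gamma-\gamma(x_v)|$. If $x\in[x_v,x_v+h]$ is as above and $O_v<\eta\ell^p\le\eta x_v\ell^{p-1}$, then $\varsigma\gamma(x_v)\ge cx_v\ell^{p-1}$. Since $\gamma(x_v)\overset d=x_v\gamma(1)$,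
\[
\mathbb P(E_k)\le(1+\ell/h)\Big[\mathbb P\big(\varsigma\gamma(1)\ge c\ell^{p-1}\big)+\max_v\mathbb P\big(O_v\ge\eta\ell^p\big)\Big].
\]
The first part is summable by \eqref{eq:summable}. For the second let $m=2\lceil\ell\rceil\in[2\ell,4\ell]$ and $T=3\ell$ in \eqref{eq:incr}: increments over intervals of length $w$ in $[0,3\ell]$ have norm at most $Cw^\theta\ell^p$. Cut $[x_v,x_v+h]$ into $2^j$ intervals of length $h2^{-j}$ and let $O_{v,j}$ be the largest modulus of an increment over them. A dyadic point is reached from $x_v$ with at most one interval from each level, so by continuity $O_v\le\sum_{j\ge0}O_{v,j}$. Also $\|O_{v,j}\|_m\le2^{j/m}C(h2^{-j})^\theta\ell^p$, because a maximum of $m$-th powers is at most their sum. For $m\ge2/\theta$ the series is dominated by $\sum_j2^{-j\theta/2}$, so $\|O_v\|_m\le Ch^\theta\ell^p$. Choose $h$ with $Ch^\theta/\eta\le e^{-2}$. Then $\mathbb P(O_v\ge\eta\ell^p)\le e^{-2m}\le k^{-4}$ for large $k$. By the Borel--Cantelli lemma only finitely many $E_k$ occur. As $\log\log t/\log k\to1$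 uniformly on $[2^k,2^{k+1}]$, we get $\limsup_t\varsigma D(t)\le c+\eta$, and the claim follows.

For $\varsigma=+1$ and $c>\Lambda$, \eqref{eq:uppertail} shows that the probability in \eqref{eq:summable} is $k^{-I(c)(1+o(1))}$ with $I(c)>1$. For $\varsigma=-1$ and any $c>0$ it is at most $k^{-2}$ for large $k$ by \eqref{eq:lowertail}. Hence $\limsup_tD(t)\le\Lambda$ and $\liminf_tD(t)\ge0$ almost surely.

\medskip\noindent\emph{The value $\Lambda$ is reached.} To obtain independent events we use times that grow so fast that the initial stretch is negligible. Let $t_k=k^k$, so $t_k/t_{k+1}\le\frac1{k+1}$, let $\ell=\log k$ and $\ell'=\log\log t_{k+1}$; then $\ell'/\ell\to1$. By additivity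
\[
\gamma(t_{k+1})=\gamma\big([t_k,t_{k+1}]^p_\le\big)+\gamma(Q_k),\qquad Q_k=\{s_1<t_k\}\cap[0,t_{k+1}]^p_\le .
\]
The first terms are independent in $k$ and have the laws of $(t_{k+1}-t_k)\gamma(1)$. Let $0<c<\Lambda$. By \eqref{eq:uppertail} the $k$-th of them exceeds $c\,(t_{k+1}-t_k)(\ell')^{p-1}$ with probability $k^{-I(c)(1+o(1))}$, where $I(c)<1$. The sum diverges, so by the second Borel--Cantelli lemma this happens infinitely often. For the second term, $Q_k=aQ'_k$ with $a=t_{k+1}/\ell$ and $Q_k'=\{s_1<r_k\}\cap[0,\ell]^p_\le$, $r_k=\ell t_k/t_{k+1}\le\ell/k\to0$. By \eqref{eq:scaling}, Markov's inequality and Corollary~\ref{cor:moments}(ii) with $m=2\lceil\ell\rceil$, for $\delta>0$ and large $k$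
\[
\mathbb P\big(|\gamma(Q_k)|\ge\delta t_{k+1}\ell^{p-1}\big)=\mathbb P\big(|\gamma(Q'_k)|\ge\delta\ell^p\big)\le\big(Cr_k^\theta/\delta\big)^m\le e^{-m}\le k^{-2}.
\]
So these events occur finitely often, and $D(t_{k+1})\ge c\,(1-\frac1{k+1})-\delta(\ell/\ell')^{p-1}$ for infinitely many $k$. Letting $c\uparrow\Lambda$ and $\delta\downarrow0$ gives $\limsup_tD(t)\ge\Lambda$.

\medskip\noindent\emph{The value $0$ and the limit points.} Since $D(t)\overset d=\gamma(1)/(\log\log t)^{p-1}$, we have $D(t)\to0$ in probability, hence almost surely along a sequence of times, and $\liminf_tD(t)\le0$. So the lower limit is $0$ and the upper limit is $\Lambda$; both are limit points and all limit points lie between them. If $0<x<\Lambda$, the continuous function $D$ takes values below $x$ and above $x$ at arbitrarily large times, so it equals $x$ at arbitrarily large times. \qed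

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Intersection Local Times: Large Deviations}, \texttt{http://www.math.utk.edu/\~{}xchen/ChenXia.pdf}.

\bibitem{Rosen}
Rosen (1986).

\bibitem{Weinstein}
Weinstein, CMP \textbf{87} (1983).

\end{thebibliography}
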